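# Counting positive solutions of a quintic Dirichlet problem through convexity of the time map

## 1. A linear equation, a cubic landscape, and three hills

Let us solve one boundary value problem completely. Take
$$u''+\lambda(1-u)=0\ \text{ in }(-1,1),\qquad u(-1)=u(1)=0,\qquad \lambda>0 .$$
The general solution of the equation is $u=1+A\cosh(\sqrt\lambda x)+B\sinh(\sqrt\lambda x)$. The boundary conditions force $B=0$ and $A=-1/\cosh\sqrt\lambda$, so
$$u(x)=1-\frac{\cosh(\sqrt\lambda\,x)}{\cosh\sqrt\lambda}.$$
This is positive in $(-1,1)$. For each $\lambda>0$ there is exactly one positive solution. Its amplitude $\alpha=u(0)=1-1/\cosh\sqrt\lambda$ increases from $0$ to $1$ as $\lambda$ runs from $0$ to $\infty$, and $u(x)\to1$ for each fixed $x\in(-1,1)$. We can turn the relation around: for each $\alpha\in(0,1)$ there is exactly one $\lambda$, given by $\sqrt\lambda=\operatorname{arccosh}\frac1{1-\alpha}$. This second viewpoint, with $\lambda$ as a function of the amplitude, is the one we shall use.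

Now replace $1-u$ by a general $f$:
$$u''(x)+\lambda f(u(x))=0\ \text{ in }(-1,1),\qquad u(-1)=u(1)=0. \tag{1}$$
Put $F(u)=\int_0^uf$. Multiplying by $u'$ shows that $\frac12u'^2+\lambda F(u)$ is constant. Read $x$ as time and $u$ as the position of a ball in the landscape $\lambda F$. A solution with maximum $\alpha=u(0)$ is a ball released at rest at $\alpha$ at time $0$. It must roll to the left and arrive at position $0$ at time exactly $1$. To get there, it must start higher than every point on the way: $F(\alpha)>F(u)$ for $0\le u<\alpha$.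

Try the cubic $f(u)=-(u-1)(u-2)(u-4)$. Here $F$ rises on $(0,1)$, falls on $(1,2)$, rises on $(2,4)$ and falls afterwards. With $v=u-2$ we have $f=-v^3+v^2+2v$, and
$$G(v):=F(2+v)-F(2)=-\tfrac14v^4+\tfrac13v^3+v^2,\qquad G(-1)=\tfrac5{12},\qquad G(2)=\tfrac83 .$$
So the hill at $u=4$ is higher than the hill at $u=1$. A ball may start anywhere on $(0,1)$. It may also start on the slope $(2,4)$, provided it starts above the first hill. Solving $G(v)=\frac5{12}$ means solving
$$3v^4-4v^3-12v^2+5=(v+1)^2(3v^2-10v+5)=0,$$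
and the root in $(0,2)$ is $v=(5-\sqrt{10})/3$. Hence the possible amplitudes are $(0,1)\cup(\gamma,4)$ with $\gamma=2+(5-\sqrt{10})/3\approx2.613$. Near both ends of the second interval the ball needs a very long time: near $\gamma$ it almost stops on top of the first hill, and near $4$ it starts almost at equilibrium. So on this interval $\lambda(\alpha)\to\infty$ at both ends, and $\lambda$ has a minimum in between. **Is that minimum the only critical point?** If so, a line $\lambda=\text{const}$ meets the graph over $(\gamma,4)$ in $0$, $1$ or $2$ points, and the number of solutions is $1$, $2$ or $3$.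

For cubics this is a known theorem, quoted as Theorem 1.1 in "On The Exact Multiplicity Of Solutions For Boundary-Value Problems Via Computing The Direction Of Bifurcations". If $f(u)=-(u-a)(u-b)(u-c)$ with $0<a<b<c<\infty$ and $\int_a^cf>0$, there is $\lambda_0$ such that (1) has exactly one positive solution for $0<\lambda<\lambda_0$, exactly two at $\lambda_0$, and exactly three for $\lambda>\lambda_0$. All solutions lie on two smooth curves. The lower one starts at $(\lambda=0,u=0)$, is increasing in $\lambda$, and tends to $a$ on $(-1,1)$ as $\lambda\to\infty$. The upper one is parabola-like with exactly one turn to the right.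

The same source states, as its Conjecture 1.2, the corresponding picture for a quintic with three hills, each higher than the previous one:
$$f(u)=-(u-a)(u-b)(u-c)(u-d)(u-e),\qquad 0<a<b<c<d<e<\infty, \tag{2}$$
$$\int_a^cf(t)\,dt>0,\qquad \int_c^ef(t)\,dt>0. \tag{3}$$
A concrete instance, which we shall use again, has zeros $1,2,4,5,7$. With $v=u-2$,
$$f=v(v+1)(2-v)(3-v)(5-v)=30v-v^2-21v^3+9v^4-v^5, \tag{4}$$
$$G(v)=F(2+v)-F(2)=15v^2-\tfrac13v^3-\tfrac{21}4v^4+\tfrac95v^5-\tfrac16v^6 .$$
The hills have relative heights $G(-1)=\frac{487}{60}\approx8.1$, $G(2)=\frac{304}{15}\approx20.3$, $G(5)=\frac{875}{12}\approx72.9$, so (3) holds.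

**Definition (parabola-like curve).** A solution curve parametrized by $\alpha=u(0)$ in an open interval is *parabola-like with exactly one turn, to the right*, if $\lambda(\alpha)\to\infty$ at both ends of the interval and $\lambda$ has exactly one critical point, where it is minimal. The turn is *nondegenerate* if $\lambda''>0$ there. The part with larger $\alpha$ is the upper branch, the other the lower branch. For example, $\lambda=1/(\alpha(1-\alpha))$ on $(0,1)$ turns at $\alpha=\frac12$, $\lambda=4$, with branches $\alpha=\frac12(1\pm\sqrt{1-4/\lambda})$.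

Under (3), let $\gamma_1$ be the unique root of $\int_a^\gamma f=0$ in $(b,c)$ and $\gamma_2$ the unique root of $\int_c^\gamma f=0$ in $(d,e)$. (The integrals defining $\gamma_1,\gamma_2$ in the conjecture are garbled in the available text; this is their reconstruction.)

**Theorem 1 (Conjecture 1.2 is true).** Let $f$ be as in (2) and assume (3). Then the following holds.

* The values $\alpha=u(0)$ of positive solutions of (1) are exactly those in $(0,a)\cup(\gamma_1,c)\cup(\gamma_2,e)$. For each such $\alpha$ there is exactly one $\lambda=\lambda(\alpha)$, and $\lambda(\cdot)$ is $C^\infty$. So all solutions lie on three smooth curves $\Gamma_0,\Gamma_1,\Gamma_2$.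
* On $(0,a)$, which gives $\Gamma_0$, $\lambda'(\alpha)>0$ and $\lambda$ goes from $0$ to $\infty$. The curve starts at $(\lambda=0,u=0)$; along it $u(x,\lambda)$ increases in $\lambda$, and $u(x,\lambda)\to a$ as $\lambda\to\infty$ for each $x\in(-1,1)$.
* On each of $(\gamma_1,c)$ and $(\gamma_2,e)$, which give $\Gamma_1$ and $\Gamma_2$, $\lambda\to\infty$ at both ends and $\lambda$ has exactly one critical point $\alpha_i$, with $\lambda''(\alpha_i)>0$. Put $\lambda_i=\lambda(\alpha_i)$. As $\lambda\to\infty$, $u(0,\lambda)$ tends to $c$ and $\gamma_1$ on the upper and lower branch of $\Gamma_1$, and to $e$ and $\gamma_2$ on the upper and lower branch of $\Gamma_2$.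

The number of positive solutions is $1+N_1(\lambda)+N_2(\lambda)$, where $N_i=0,1,2$ according as $\lambda<\lambda_i$, $\lambda=\lambda_i$, $\lambda>\lambda_i$. In particular it is exactly one for $0<\lambda<\min(\lambda_1,\lambda_2)$, exactly three for $\min(\lambda_1,\lambda_2)<\lambda<\max(\lambda_1,\lambda_2)$ (an empty range if $\lambda_1=\lambda_2$), and exactly five for $\lambda>\max(\lambda_1,\lambda_2)$.

## 2. The time map

In this section $f$ is a polynomial with $f(0)>0$. Let
$$\mathcal P=\{\alpha>0:\ f(\alpha)>0,\ F(\alpha)>F(u)\ \text{for all }u\in[0,\alpha)\},$$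
$$T(\alpha)=\int_0^\alpha\frac{du}{\sqrt{2(F(\alpha)-F(u))}}\qquad(\alpha\in\mathcal P). \tag{5}$$
$T$ is the *time map*: the time a ball released at $\alpha$ needs to reach $0$ when $\lambda=1$. The integral is finite, because $F(\alpha)-F(u)\sim f(\alpha)(\alpha-u)$ as $u\to\alpha$, and away from $u=\alpha$ the continuous function $F(\alpha)-F(u)$ is bounded below by a positive constant. For $f=1-u$ we have $2(F(\alpha)-F(u))=(1-u)^2-(1-\alpha)^2$, so $T(\alpha)=\operatorname{arccosh}\frac1{1-\alpha}$, in agreement with Section 1.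

**Lemma 1 (symmetry).** A positive solution $u$ of (1) is even, and $u'<0$ on $(0,1)$.

*Proof.* Let $x_0\in(-1,1)$ be a critical point. By uniqueness for the initial value problem at $x_0$, $u(x_0+t)=u(x_0-t)$ whenever both points lie in $[-1,1]$. If $x_0>0$, taking $x_0+t=1$ gives $u(2x_0-1)=u(1)=0$ with $2x_0-1\in(-1,1)$, which contradicts positivity. The case $x_0<0$ is the same with $-1$ in place of $1$. So $0$ is the only possible critical point. It is one, since $u$ has an interior maximum. Hence $u$ is even, and $u'$ has no zero on $(0,1)$; it is negative there because the maximum is at $0$. $\square$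

**Lemma 2 (amplitudes).** The map $(\lambda,u)\mapsto u(0)$ is a bijection from the set of pairs ($\lambda>0$, $u$ a positive solution of (1)) onto $\mathcal P$, and $\sqrt\lambda=T(u(0))$.

*Proof.* Let $u$ be a positive solution and $\alpha=u(0)$. By energy conservation,
$$\tfrac12u'^2+\lambda F(u)=\lambda F(\alpha).$$
Each $s\in(0,\alpha)$ is a value $u(x)$ with $x\in(0,1)$, where $u'\ne0$; so $F(\alpha)>F(s)$. Since $f(0)>0$, $F(s)>0=F(0)$ for small $s>0$, so also $F(\alpha)>F(0)$. From $F(\alpha)>F(s)$ for $s<\alpha$ we get $f(\alpha)\ge0$. If $f(\alpha)=0$, then $u\equiv\alpha$ by uniqueness for the initial value problem $u(0)=\alpha$, $u'(0)=0$, contradicting $u(1)=0$. So $\alpha\in\mathcal P$. Integrating $-u'=\sqrt{2\lambda(F(\alpha)-F(u))}$ over $(0,1)$ gives $\sqrt\lambda=T(\alpha)$. Thus $\alpha$ determines $\lambda$, and then $u$ by uniqueness for the initial value problem. The map is injective.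

Conversely, let $\alpha\in\mathcal P$, put $\lambda=T(\alpha)^2$, and solve $u''+\lambda f(u)=0$, $u(0)=\alpha$, $u'(0)=0$. The solution is even. Since $u''(0)=-\lambda f(\alpha)<0$, $u$ decreases initially for $x>0$. As long as $u$ stays in $[0,\alpha)$, $u'^2=2\lambda(F(\alpha)-F(u))>0$, so $u$ keeps decreasing, with bounded $u'$, and the solution continues. The time needed to go from $\alpha$ down to a level $s\in[0,\alpha)$ is $\lambda^{-1/2}\int_s^\alpha(2(F(\alpha)-F))^{-1/2}du\le\lambda^{-1/2}T(\alpha)=1$. So $u$ cannot stay positive beyond $x=1$. It reaches $0$, and the time at which it does is $\lambda^{-1/2}T(\alpha)=1$. Hence $u>0$ on $(-1,1)$ and $u(\pm1)=0$. $\square$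

Integrating over $(x,1)$ instead of $(0,1)$ gives, for $0\le x<1$,
$$1-x=\lambda^{-1/2}\int_0^{u(x)}\frac{ds}{\sqrt{2(F(\alpha)-F(s))}}. \tag{6}$$

**Smoothness of curves.** Let $W(t,\alpha)$ solve $W''+f(W)=0$, $W(0)=\alpha$, $W'(0)=0$. It is smooth in $(t,\alpha)$, and the solution of (1) with $u(0)=\alpha$ is $u(x)=W(T(\alpha)x,\alpha)$. So wherever $T$ is $C^\infty$ on an open interval contained in $\mathcal P$, the map $\alpha\mapsto(\lambda(\alpha),u)$ with $\lambda=T^2$ is a smooth curve. It is regularly parametrized, because $u(0)=\alpha$ has derivative $1$ in $\alpha$.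

The whole problem is now about the shape of $T$ on the intervals of $\mathcal P$.

## 3. The increasing curve from the origin

**Lemma 3.** Let $f$ be a polynomial and $r>0$ with $f(r)=0$, and $f>0$, $f'<0$ on $(0,r)$. Then $(0,r)\subset\mathcal P$, $\lambda=T^2$ is $C^\infty$ on $(0,r)$, $\lambda'>0$, and $\lambda$ goes from $0$ to $\infty$. So this curve has exactly one solution $u(\cdot,\lambda)$ for each $\lambda>0$, and it starts at $(\lambda=0,u=0)$. Moreover $u(x,\lambda)$ increases in $\lambda$, and $u(x,\lambda)\to r$ as $\lambda\to\infty$, for each $x\in(-1,1)$.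

*Proof.* Since $f$ decreases, $f(0)>0$; since $F$ increases on $[0,r]$, $(0,r)\subset\mathcal P$.

**Step 1: smoothness and $T'>0$.** The purpose is to remove $\alpha$ from the limits of integration. Put $u=\alpha z$:
$$T(\alpha)=\int_0^1\sqrt\alpha\,\Big(2\int_z^1f(\alpha t)\,dt\Big)^{-1/2}dz,\qquad \int_z^1f(\alpha t)\,dt=(1-z)\,g(\alpha,z),$$
with $g(\alpha,z)=\int_0^1f\big(\alpha(z+\theta(1-z))\big)d\theta$, which is smooth and positive on $(0,r)\times[0,1]$. Hence every $\alpha$-derivative of the integrand is bounded by $C(1-z)^{-1/2}$, locally uniformly in $\alpha$. We may differentiate under the integral, and $T\in C^\infty$. Since $f'<0$, $\partial_\alpha g<0$; together with the factor $\sqrt\alpha$ this makes the $\alpha$-derivative of the integrand positive. So $T'>0$ and $\lambda'=2TT'>0$.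

**Step 2: the ends.** Since $f(\alpha t)\ge f(\alpha)$ for $t\le1$,
$$T(\alpha)\le\sqrt\alpha\int_0^1\frac{dz}{\sqrt{2(1-z)f(\alpha)}}=\sqrt{\frac{2\alpha}{f(\alpha)}}\to0\quad(\alpha\to0).$$
As $\alpha\to r$, Fatou's lemma gives $\liminf T(\alpha)\ge\int_0^r(2(F(r)-F(u)))^{-1/2}du=\infty$, because $f(r)=0$ implies $F(r)-F(u)=O((r-u)^2)$. So there is exactly one solution on the curve for each $\lambda>0$. As $\lambda\to0$, $\max u=\alpha\to0$.

**Step 3: monotonicity in $\lambda$.** Let $\lambda<\hat\lambda$ with solutions $u,\hat u$ on this curve, so $\alpha<\hat\alpha$ and $F(\alpha)<F(\hat\alpha)$. Suppose $\hat u(x)\le u(x)$ for some $x\in[0,1)$. In (6) for $\hat u$ the prefactor is smaller, the integrand is smaller, and the interval of integration is no larger than for $u$. So the right side is strictly smaller for $\hat u$ than for $u$; but both equal $1-x$, a contradiction. By evenness, $u(x,\lambda)$ increases in $\lambda$ for every $x\in(-1,1)$.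

**Step 4: the limit.** Fix $x\in[0,1)$ and $0<w<r$. For $\lambda$ large, $\alpha>w$ and $F(\alpha)\ge\frac12(F(w)+F(r))$. Then $F(\alpha)-F(s)\ge\frac12(F(r)-F(w))$ for $s\le w$, so $\lambda^{-1/2}\int_0^w(2(F(\alpha)-F(s)))^{-1/2}ds\to0$. Eventually this is less than $1-x$, and then (6) forces $u(x,\lambda)>w$. As $u<r$ and $w<r$ was arbitrary, $u(x,\lambda)\to r$. Evenness covers $x<0$. $\square$

## 4. A parabola-like curve follows from convexity in the energy

On a higher slope, $T$ is not monotone. We look for a variable in which it is convex. The amplitude enters (5) through $F(\alpha)$ and through the upper limit; we take the energy $E=F(\alpha)$ as the variable. On a slope where $f>0$ this is a smooth change of variable, so it does not affect the number of critical points.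

**Proposition A.** Let $f$ be a polynomial with only real, simple zeros. Let $0\le a<b$ be consecutive zeros with $f<0$ on $(a,b)$, and let $c\in(b,\infty]$ be the next zero ($c=\infty$ if there is none), so $f>0$ on $(b,c)$. Suppose $m:=\max_{[0,b]}F<F(c)$, where $F(\infty)=\lim_{u\to\infty}F(u)$. For $E\in(m,F(c))$ let $\alpha(E)\in(b,c)$ be defined by $F(\alpha(E))=E$, and put
$$\mathcal T(E)=\int_0^{\alpha(E)}\frac{du}{\sqrt{2(E-F(u))}}.$$
Then $\mathcal T\in C^\infty(m,F(c))$ and $\mathcal T''(E)>0$ for all $E\in(m,F(c))$.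

The point $\alpha(E)$ is well defined, since $F$ increases on $(b,c)$ from $F(b)\le m$ to $F(c)$. Before proving the proposition, let us see that it gives what we want.

**Lemma 4.** In the setting of Proposition A assume also $f(0)>0$ and $c<\infty$. Let $g\in(b,c)$ be the point with $F(g)=m$. Then $\mathcal P\cap(b,c)=(g,c)$; $\lambda=T^2$ is $C^\infty$ on $(g,c)$ and tends to $\infty$ at both ends; it has exactly one critical point, and $\lambda''>0$ there. Below that point $\lambda$ strictly decreases, above it $\lambda$ strictly increases.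

*Proof.* Since $f<0$ on $(a,b)$, $F(b)<F(a)\le m$; so $g$ exists and is unique. For $\alpha\in(b,c)$ we have $f(\alpha)>0$ and $F$ increases on $[b,\alpha]$. So $\alpha\in\mathcal P$ iff $F(\alpha)>m$, that is, $\alpha>g$. On $(g,c)$, $T(\alpha)=\mathcal T(F(\alpha))$ is $C^\infty$.

*Lower end.* The maximum $m$ over $[0,b]$ is not attained at $0$, since $f(0)>0$, nor at $b$, since $f<0$ to its left. So it is attained at some $u^*\in(0,b)$ with $f(u^*)=0$, and $m-F(u)=O((u-u^*)^2)$ near $u^*$. As $E\downarrow m$, $\alpha(E)\downarrow g$, and Fatou gives $\liminf\mathcal T\ge\int_0^g(2(m-F(u)))^{-1/2}du=\infty$.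

*Upper end.* As $E\uparrow F(c)$, $\alpha(E)\uparrow c$, and Fatou gives $\mathcal T\to\infty$, because $F(c)-F(u)=O((c-u)^2)$ near $c$.

Since $\mathcal T''>0$ and $\mathcal T\to\infty$ at both ends, $\mathcal T$ has exactly one critical point $E_1$; it strictly decreases before $E_1$ and strictly increases after it. Let $F(\alpha_1)=E_1$. As $\lambda(\alpha)=\mathcal T(F(\alpha))^2$ and $\lambda'=2\mathcal T\mathcal T'f$ with $\mathcal T,f>0$, the only critical point of $\lambda$ is $\alpha_1$. There $\mathcal T'=0$, so $\lambda''(\alpha_1)=2\mathcal T\,\mathcal T''f(\alpha_1)^2>0$. $\square$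

**Proof of Theorem 1, given Proposition A.** We have $f(0)=abcde>0$; $f>0$ on $(0,a),(b,c),(d,e)$ and $f<0$ on $(a,b),(c,d),(e,\infty)$. By (3), $F(a)<F(c)<F(e)$. Since also $F(b)<F(a)$ and $F(d)<F(c)$, and $F$ increases on $(b,c)$ and $(d,e)$, the points $\gamma_1,\gamma_2$ exist, are unique, and satisfy $F(\gamma_1)=F(a)$, $F(\gamma_2)=F(c)$.

On $(0,a)$, $f=(a-u)(b-u)(c-u)(d-u)(e-u)$ is a product of positive decreasing factors, so $f>0$, $f'<0$, and Lemma 3 with $r=a$ gives $\Gamma_0$. Next, $\max_{[0,b]}F=F(a)<F(c)$, so Lemma 4 applies to the zeros $a,b,c$ with $m=F(a)$, $g=\gamma_1$, and gives $\Gamma_1$. Finally $\max_{[0,d]}F=\max\{F(a),F(c)\}=F(c)<F(e)$, so Lemma 4 applies to $c,d,e$ with $m=F(c)$, $g=\gamma_2$, and gives $\Gamma_2$. The branch limits are the ends of the $\alpha$-intervals. Since $f\le0$ elsewhere on $(0,\infty)$, $\mathcal P=(0,a)\cup(\gamma_1,c)\cup(\gamma_2,e)$, and by Lemma 2 there are no other solutions. $\Gamma_0$ contributes one solution for every $\lambda>0$, and $\Gamma_i$ contributes $0,1,2$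 for $\lambda<\lambda_i$, $\lambda=\lambda_i$, $\lambda>\lambda_i$. $\blacksquare$

It remains to prove Proposition A.

## 5. Cutting the journey at the valley

**Step 1: coordinates at the valley.** We put the origin at the zero $b$, the bottom of the valley, since the parts of the journey to its left and to its right behave differently. Write $u=b+v$, $\varphi(v)=f(b+v)$, and
$$G(v)=F(b+v)-F(b)=\int_0^v\varphi,\qquad A=b-a>0,\qquad\omega=c-b\in(0,\infty],\qquad Y=G(\omega).$$
Factoring $f$ and using $\varphi>0$ on $(0,\omega)$,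
$$\varphi(v)=\kappa\,v\prod_i(v+a_i)\prod_j(c_j-v),\qquad\kappa>0, \tag{7}$$
where all $a_i>0$ with $a_1=A$, all $c_j>0$ with $c_1=\omega$ the smallest, and the second product is empty if $\omega=\infty$. From now on **$E$ denotes energy measured from $F(b)$**. So $E\in(m-F(b),Y)$, and $E>0$ because $m\ge F(a)>F(b)$. Let $v(E)\in(0,\omega)$ satisfy $G(v(E))=E$. Then $\sqrt2\,\mathcal T=L+R$ with
$$L(E)=\int_{-b}^0(E-G)^{-1/2}dv,\qquad R(E)=\int_0^{v(E)}(E-G)^{-1/2}dv .$$

**Step 2: the left part is convex, with a quantitative bound.** On the compact interval $[-b,0]$, $E-G>0$. So $L\in C^\infty$ and $L''=\frac34\int_{-b}^0(E-G)^{-5/2}dv$. Because $a\ge0$, $[-A,0]\subset[-b,0]$. On $(-A,0)$ we have $\varphi<0$, so $G(v)=-\int_v^0\varphi>0$ and $0<E-G<E$. Hence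
$$L''(E)>\tfrac34A\,E^{-5/2}. \tag{8}$$

**Step 3: the right part, in a form that can be differentiated.** Direct differentiation of $R$ fails at once: the endpoint moves, and $(E-G)^{-3/2}$ is not integrable there. So we fix the interval. On $(0,\omega)$, $G$ increases. Let $y=G(v)$, $h(y)=dv/dy=1/\varphi$, $p(y)=y^{1/2}h(y)$. With $y=E\tau$,
$$R(E)=\int_0^E\frac{h(y)\,dy}{\sqrt{E-y}}=\int_0^1\frac{p(E\tau)}{\sqrt{\tau(1-\tau)}}\,d\tau .$$

*Regularity of $p$.* As $G(0)=G'(0)=0$ and $\varphi'(0)>0$, $G(v)=v^2\hat G(v)$ with $\hat G$ a polynomial, positive on $[0,\omega)$. So $s=\sqrt y=v\sqrt{\hat G(v)}$ is smooth in $v$ on $[0,\omega)$. Its derivative is $\sqrt{\hat G(0)}>0$ at $v=0$ and $\varphi/(2s)>0$ for $v>0$. Hence the inverse $v(s)$ is smooth on $[0,\sqrt Y)$. From $\varphi\,dv=2s\,ds$ we get $p=s/\varphi=\frac12\,dv/ds$. So $p(y)=P(\sqrt y)$ with $P\in C^\infty[0,\sqrt Y)$, and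
$$R(E)=\int_0^1P(\sqrt E\sqrt\tau)\,(\tau(1-\tau))^{-1/2}\,d\tau. \tag{9}$$
For $\sqrt E$ in a compact subset of $(0,\sqrt Y)$, all derivatives of $P(\sqrt E\sqrt\tau)$ with respect to $\sqrt E$ are bounded uniformly in $\tau\in[0,1]$. So $R$ is $C^\infty$ in $\sqrt E>0$, hence in $E$. With Step 2, $\mathcal T\in C^\infty$.

*Second derivative.* From $p=P(\sqrt y)$, $p'=\frac{P'}{2\sqrt y}$ and $p''=\frac{P''}{4y}-\frac{P'}{4y^{3/2}}$. So for $E$ in a compact subset of $(0,Y)$ and $\tau\in(0,1]$, $|p'(E\tau)|\le C\tau^{-1/2}$ and $|p''(E\tau)|\le C\tau^{-3/2}$. Thus $|\partial_E\,p(E\tau)|=\tau|p'(E\tau)|\le C\tau^{1/2}$ and $|\partial_E^2\,p(E\tau)|=\tau^2|p''(E\tau)|\le C\tau^{1/2}$. We may differentiate twice under the integral and return to $y$: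
$$R''(E)=\int_0^1\frac{\tau^2p''(E\tau)}{\sqrt{\tau(1-\tau)}}\,d\tau=E^{-2}\int_0^E\frac{y^{3/2}p''(y)}{\sqrt{E-y}}\,dy .$$
Two differentiations of $p=y^{1/2}h$ give $y^{3/2}p''=y^2h''+yh'-\frac14h$. Since $\frac d{dy}=\frac1\varphi\frac d{dv}$, we have $h'=-\varphi'/\varphi^3$ and $h''=(3\varphi'^2-\varphi\varphi'')/\varphi^5$. So $y^{3/2}p''=hK$, and with $h\,dy=dv$,
$$R''(E)=E^{-2}\int_0^{v(E)}\frac{K(v)}{\sqrt{E-G(v)}}\,dv,\qquad K=\frac{G^2(3\varphi'^2-\varphi\varphi'')}{\varphi^4}-\frac{G\varphi'}{\varphi^2}-\frac14. \tag{10}$$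

**Step 4: $K$ in terms of three numbers.** We want to see which features of $\varphi$ decide the sign of $K$. Fix $v\in(0,\omega)$; put $\beta_i=\frac v{v+a_i}\in(0,1)$, $\tau_j=\frac v{c_j-v}>0$ and
$$\ell=1+\sum_i\beta_i-\sum_j\tau_j,\qquad n=1+\sum_i\beta_i^2+\sum_j\tau_j^2\ge1,\qquad J=\frac G{v\varphi}>0. \tag{11}$$
Taking the logarithmic derivative of (7), $\varphi'/\varphi=\ell/v$. Differentiating once more, $(\varphi'/\varphi)'=-n/v^2$. Hence $\varphi''/\varphi=(\varphi'/\varphi)'+(\varphi'/\varphi)^2=(\ell^2-n)/v^2$. Inserting this and $G/\varphi=vJ$ in (10),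
$$K=MJ^2-\ell J-\tfrac14,\qquad M=2\ell^2+n. \tag{12}$$
As a check, take $\varphi=\kappa v$, the harmonic oscillator, although it has no zero $a$. Then $\ell=n=1$, $J=\frac12$, $M=3$, and $K=\frac34-\frac12-\frac14=0$. This is right, since then $P$ is constant and so is $R$.

**Where the pointwise argument stops.** Since $L''>0$, it would suffice to prove $K\ge0$. Expand at $v=0$, with $\sigma=\sum\frac1{a_i}-\sum\frac1{c_j}$. Then $\varphi=\varphi'(0)(v+\sigma v^2+O(v^3))$, so
$$\ell=1+\sigma v+O(v^2),\quad n=1+O(v^2),\quad J=\frac{\frac12+\frac{\sigma v}3+O(v^2)}{1+\sigma v+O(v^2)}=\tfrac12-\tfrac{\sigma v}6+O(v^2),\quad M=3+4\sigma v+O(v^2),$$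
$$K=\big(3+4\sigma v\big)\big(\tfrac14-\tfrac{\sigma v}6\big)-\big(1+\sigma v\big)\big(\tfrac12-\tfrac{\sigma v}6\big)-\tfrac14+O(v^2)=\tfrac{\sigma v}6+O(v^2).$$
So if $\sigma<0$, then $K<0$ just to the right of the valley. For the cubic this does not happen. There $\sigma=\frac1A-\frac1\omega$; and with $t=u-\frac{a+c}2$ and $H=\frac{\omega+A}2$,
$$\int_a^cf=\int_{-H}^H(H^2-t^2)\big(t+\tfrac{\omega-A}2\big)dt=\tfrac1{12}(\omega-A)(\omega+A)^3,$$
so $\int_a^cf>0$ says exactly $\omega>A$, that is, $\sigma>0$. For the quintic it does happen under the hypotheses. In the example (4), with zeros $1,2,4,5,7$ and $b=2$, $\sigma=1-\frac12-\frac13-\frac15=-\frac1{30}$, as one also reads off from $30v-v^2-\cdots$. The zeros $d,e$ to the right of $c$ spoil the sign. (This shows that $K\ge0$ fails; it says nothing yet about the sign of $R''$ at the energies that matter.)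

## 6. Negative values of $K$ occur only within distance $A$ of the valley

What saves the proof is that the bound (8) has been wasted so far. The left part contributes at least $\frac34AE^{-5/2}$, an amount proportional to the distance $A$ between the hill $a$ and the valley $b$. We shall show three things: $K$ is never below $-\frac38$; $K$ can be negative only for $v<A$; hence the negative part of $R''$ is less than $\frac34AE^{-5/2}$ in size.

**Step 5: $K$ is never very negative.** Minimizing the quadratic (12) over $J$, $K\ge-\frac{\ell^2}{4M}-\frac14$. As $M>2\ell^2$,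
$$K>-\tfrac38\quad\text{on }(0,\omega). \tag{13}$$

**Step 6: a lower bound for $J$ in terms of $\ell$ and $n$ only.** In (12), $\ell$ and $n$ are explicit, but $J$ contains the integral $G$. The quadratic has a positive and a negative root (its constant term is negative), so $K>0$ means that $J$ exceeds the positive root; this calls for a lower bound on $J$. Substitute $s=v(1-z)$ in $G(v)=\int_0^v\varphi(s)\,ds$:
$$J=\int_0^1\frac{\varphi(v(1-z))}{\varphi(v)}\,dz=\int_0^1(1-z)\prod_i(1-\beta_iz)\prod_j(1+\tau_jz)\,dz,$$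
because $\frac{v(1-z)+a_i}{v+a_i}=1-\beta_iz$ and $\frac{c_j-v+vz}{c_j-v}=1+\tau_jz$. We bound each logarithm below by a linear term that will add up to $-\ell z$ and a quadratic-type term that will add up with weight $n$. Let
$$\epsilon(z)=\log(1-z)+z=-\sum_{k\ge2}\frac{z^k}k\le-\frac{z^2}2\qquad(0\le z<1).$$
For $0<\beta\le1$,
$$\log(1-\beta z)=-\beta z-\sum_{k\ge2}\frac{\beta^kz^k}k\ge-\beta z+\beta^2\epsilon(z).$$
For $\tau>0$, since $\log(1+x)\ge x-\frac{x^2}2$ for $x\ge0$,
$$\log(1+\tau z)\ge\tau z-\tfrac12\tau^2z^2\ge\tau z+\tau^2\epsilon(z).$$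
The factor $1-z$ is the case $\beta=1$. Summing, the logarithm of the integrand is at least $-\ell z+n\epsilon(z)=n\log(1-z)+(n-\ell)z$. So
$$J\ge\int_0^1(1-z)^ne^{(n-\ell)z}\,dz .$$
To get a closed bound we use Jensen's inequality with a free parameter. For $Q>0$, $Q(1-z)^{Q-1}dz$ is a probability measure on $(0,1)$. Under it $z$ has mean $1-\int_0^1Q(1-z)^Qdz=\frac1{Q+1}$, and $\log(1-z)$ has mean $\int_0^1Qt^{Q-1}\log t\,dt=-\frac1Q$. Write
$$(1-z)^ne^{(n-\ell)z}=\frac1Q\,\exp\{(n+1-Q)\log(1-z)+(n-\ell)z\}\cdot Q(1-z)^{Q-1}.$$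
Jensen for $\exp$ gives
$$J\ge\frac1Q\exp\Big\{-\frac{n+1-Q}Q+\frac{n-\ell}{Q+1}\Big\}=\frac1Q\exp\Big\{\frac{Q^2-\ell Q-(n+1)}{Q(Q+1)}\Big\},$$
where the last equality is $-(n+1-Q)(Q+1)+(n-\ell)Q=Q^2-\ell Q-(n+1)$. Choose $Q$ so that the exponent vanishes: $Q=\frac12(\ell+D)>0$ with $D=\sqrt{\ell^2+4n+4}$. Hence
$$J\ge\frac2{\ell+D}. \tag{14}$$
For $\varphi=\kappa v$ we have $\ell=n=1$, $D=3$, and (14) reads $J\ge\frac12$, which is an equality.

**Step 7: a criterion for $K>0$.**

**Lemma 5.** If $\ell\le0$, or if $n\ge\frac54$, then $K>0$.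

*Proof.* As $J>0$, $K>0$ iff $J>J_*$, the positive root of (12). With $S=\sqrt{3\ell^2+n}$ we have $\ell^2+M=S^2$ and $M=S^2-\ell^2=(S-\ell)(S+\ell)$, where $S>|\ell|$, so
$$J_*=\frac{\ell+S}{2M}=\frac1{2(S-\ell)} .$$
By (14) it suffices that $\frac2{\ell+D}>\frac1{2(S-\ell)}$. Both denominators are positive, so this says
$$4S>5\ell+D. \tag{15}$$

*Case $\ell\le0$.* Here $16S^2-D^2=16(3\ell^2+n)-(\ell^2+4n+4)=47\ell^2+12n-4>0$, since $n\ge1$. So $4S>D\ge5\ell+D$.

*Case $\ell>0$ and $n\ge\frac54$.* Both sides of (15) are positive. Squaring, (15) is equivalent to $48\ell^2+16n>26\ell^2+4n+4+10\ell D$, that is, to $11\ell^2+6n-2>5\ell D$. Again both sides are positive, so this is equivalent to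
$$(11\ell^2+6n-2)^2-25\ell^2(\ell^2+4n+4)=4\big[24\ell^4+(8n-36)\ell^2+(3n-1)^2\big]>0 .$$
By the inequality of arithmetic and geometric means, $24\ell^4+(3n-1)^2\ge2\sqrt{24}\,\ell^2(3n-1)$. So the bracket is at least $\ell^2\big[2\sqrt{24}\,(3n-1)+8n-36\big]$. The last factor increases in $n$. Since $2\sqrt{24}>9.78$, at $n=\frac54$ it exceeds $9.78\cdot2.75+10-36=0.895>0$. $\square$

Some condition on $n$ is needed for this computation: at $n=1$ the bracket is $24\ell^4-28\ell^2+4=4(6\ell^2-1)(\ell^2-1)$, which is negative for $\frac16<\ell^2<1$. The value $\frac54$ is the one that matters geometrically. If $v\ge A$, then $\beta_1=\frac v{v+A}\ge\frac12$ and $n\ge1+\beta_1^2\ge\frac54$, so $K(v)>0$.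

**Step 8: the left part pays for the right part.** Fix $E\in(m-F(b),Y)$ and let $N=\{v\in(0,v(E)):K(v)<0\}$.

If $N=\emptyset$, then $R''(E)\ge0$ by (10), and (8) gives $\sqrt2\,\mathcal T''=L''+R''>0$.

Otherwise let $w=\sup N$, so $0<w\le v(E)<\omega$. By continuity of $K$ on $(0,\omega)$, $K(w)\le0$. By Lemma 5, at $v=w$ we have $\ell>0$ and $n<\frac54$. Since $n\ge1+\beta_1^2$, $\frac w{w+A}<\frac12$, that is,
$$w<A.$$
We also need to control the factor $(E-G)^{-1/2}$, which could be large near $v=w$ if $w$ is close to $v(E)$. For this we use $\ell(w)>0$. It gives $\varphi'(w)=\varphi(w)\ell(w)/w>0$; and $\varphi'/\varphi$ is decreasing on $(0,\omega)$, as its derivative is $-n/v^2$. So $\varphi'>0$ on $(0,w]$. Therefore $G''=\varphi'>0$ there, $G$ is convex on $[0,w]$, and $G(0)=0$ yields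
$$G(v)\le\tfrac vwG(w)\le\tfrac vwE\qquad(0\le v\le w).$$
As $N\subset(0,w]$, (13) now gives
$$\int_N\frac{|K|}{\sqrt{E-G}}\,dv\le\frac38\int_0^w\frac{dv}{\sqrt{E(1-v/w)}}=\frac38\cdot2w\,E^{-1/2}=\tfrac34\,w\,E^{-1/2}<\tfrac34\,A\,E^{-1/2}.$$
Outside $N$ the integrand in (10) is nonnegative, so $R''(E)>-\frac34AE^{-5/2}$. Adding (8), $\sqrt2\,\mathcal T''(E)=L''(E)+R''(E)>0$. This proves Proposition A, and with it Theorem 1. $\blacksquare$

## 7. Polynomials of every degree, and a converse for the quintic

Proposition A never used the degree. Let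
$$f(u)=\kappa\prod_{i=1}^N(r_i-u),\qquad\kappa>0,\quad0<r_1<\dots<r_N,\quad N\ge1 .$$
Set $r_{N+1}=\infty$, and $F(r_{N+1})=+\infty$ if $N$ is even.

**Definition (admissible index).** For $1\le k\le N/2$ put $m_k=\max_{1\le j\le k}F(r_{2j-1})$. The index $k$ is *admissible* if $F(r_{2k+1})>m_k$, that is, if hill number $k+1$ is strictly higher than all earlier ones.

For the zeros $1,2,4,5,7$ of (4), $k=1$ and $k=2$ are both admissible. For the zeros $1,2,3,4,5$ neither is. With $t=u-3$, $f=-t(t^2-1)(t^2-4)=-(t^5-5t^3+4t)$ is odd in $t$, so $F(5)=F(1)$. Further, $F(3)-F(1)=\int_{-2}^0f\,dt=\frac{64}6-20+8=-\frac43<0$. So $F(3)<m_1=F(1)$ and $F(5)=m_2$.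

**Theorem 2.** With this $f$, the positive solutions of (1) lie exactly on the following disjoint smooth curves, parametrized by $\alpha=u(0)$.

1. $\Gamma_0$, $\alpha\in(0,r_1)$: $\lambda'(\alpha)>0$, $\lambda$ goes from $0$ to $\infty$, and $u(x,\lambda)$ increases in $\lambda$ with limit $r_1$ for $x\in(-1,1)$.
2. For each admissible $k$ with $2k<N$: $\Gamma_k$, $\alpha\in(g_k,r_{2k+1})$, where $g_k\in(r_{2k},r_{2k+1})$ and $F(g_k)=m_k$. It is parabola-like, with exactly one turn, which is to the right and nondegenerate ($\lambda''>0$ there), and $\lambda\to\infty$ at both ends.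
3. If $N$ is even: one further curve with $k=N/2$, $\alpha\in(g_k,\infty)$, on which $\lambda$ decreases strictly from $\infty$ to $0$. (Here $g_k\in(r_N,\infty)$ and $F(g_k)=m_k$.)

On every curve with $k\ge1$, $\sqrt\lambda$ is a strictly convex function of $F(\alpha)$. If $\lambda_k$ is the turning value of $\Gamma_k$, the number of positive solutions is
$$1+\sum_{k\ \text{admissible},\ 2k<N}N_k(\lambda)+\frac{1+(-1)^N}2,\qquad N_k=0,1,2\ \text{ for }\ \lambda<\lambda_k,\ \lambda=\lambda_k,\ \lambda>\lambda_k .$$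

*Proof.* **Step 1: the list of amplitudes.** We have $f(0)>0$. On $(0,\infty)$, $f>0$ exactly on $(0,r_1)$ and on $(r_{2k},r_{2k+1})$, $1\le k\le N/2$. The maximum of $F$ on $[0,r_{2k}]$ is $m_k$: it is not attained at $0$, since $f(0)>0$, nor at $r_{2k}$, since $f<0$ to its left, so it is attained at an interior local maximum of $F$, which is some $r_{2j-1}$ with $j\le k$. Now $F(r_{2k})<F(r_{2k-1})\le m_k$, and $F$ increases on $(r_{2k},r_{2k+1})$. A point $\alpha$ of this interval lies in $\mathcal P$ iff $F(\alpha)>m_k$. So $\mathcal P\cap(r_{2k},r_{2k+1})$ is $(g_k,r_{2k+1})$ if $k$ is admissible and empty otherwise. If $N$ is even, $k=N/2$ is always admissible. By Lemma 2 the list of curves is as stated.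

**Step 2: $\Gamma_0$.** On $(0,r_1)$, $f$ is a product of positive decreasing factors, so $f>0$ and $f'<0$, and $f(r_1)=0$. Lemma 3 with $r=r_1$ gives item 1.

**Step 3: admissible $k$ with $2k<N$.** Proposition A and Lemma 4 apply to $(a,b,c)=(r_{2k-1},r_{2k},r_{2k+1})$ with $m=m_k$, $g=g_k$. They give item 2 and the convexity, since $\sqrt\lambda=\mathcal T(F(\alpha))$.

**Step 4: $N$ even, $k=N/2$.** Proposition A applies with $(a,b)=(r_{N-1},r_N)$, $c=\infty$, $m=m_k$, so $\mathcal T$ is smooth and $\mathcal T''>0$ on $(m_k,\infty)$. As $E\downarrow m_k$, Fatou gives $\liminf\mathcal T\ge\int_0^{g_k}(2(m_k-F(u)))^{-1/2}du=\infty$, because $m_k$ is attained at a zero of $f$ in $(0,r_N)$.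

For the other end we estimate $T(\alpha)$ as $\alpha\to\infty$. Here $N\ge2$ and $f=\kappa\prod(u-r_i)$. For $\alpha$ large, $f$ is increasing on $[\alpha/2,\infty)$, $f(\alpha/2)\ge C\alpha^N$ with a constant $C>0$, and $\max_{[0,\alpha/2]}F=F(\alpha/2)$. Hence $F(\alpha)-F(u)\ge C\alpha^N(\alpha-u)$ for $u\in[\alpha/2,\alpha]$. For $u\le\alpha/2$, $F(\alpha)-F(u)\ge F(\alpha)-F(\alpha/2)\ge\frac C2\alpha^{N+1}$. So
$$T(\alpha)\le\int_{\alpha/2}^\alpha\frac{du}{\sqrt{2C\alpha^N(\alpha-u)}}+\frac\alpha2\cdot\frac1{\sqrt{C\alpha^{N+1}}}=O(\alpha^{(1-N)/2})\to0 .$$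
Thus $\mathcal T>0$, $\mathcal T''>0$ on $(m_k,\infty)$, and $\mathcal T\to0$ at $\infty$. If $\mathcal T'(E_0)\ge0$ for some $E_0$, then $\mathcal T$ would be strictly increasing after $E_0$, and a positive increasing function cannot tend to $0$. So $\mathcal T'<0$, and $\lambda=\mathcal T(F(\alpha))^2$ decreases strictly from $\infty$ to $0$. This is item 3.

**Step 5: counting.** $\Gamma_0$ contributes one solution for each $\lambda>0$; $\Gamma_k$ contributes $N_k(\lambda)$; the extra curve for even $N$ contributes one for each $\lambda>0$. $\blacksquare$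

For $N=1$ and $f=1-u$ this is the computation that opened Section 1. For $N=3$ it reproves the cubic theorem quoted there. For the zeros $1,2,3,4,5$ it gives exactly one positive solution for every $\lambda>0$.

**Corollary 3 (quintic: complete classification and converse).** Let $f$ be the quintic (2), with no integral condition assumed. Then $\Gamma_0$ always exists. A curve with $u(0)\in(b,c)$ exists iff $F(c)>F(a)$. A curve with $u(0)\in(d,e)$ exists iff $F(e)>\max\{F(a),F(c)\}$. Each curve that exists, other than $\Gamma_0$, is parabola-like with exactly one nondegenerate turn, to the right, and there are no other positive solutions. In particular the following are equivalent: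

* (i) there are three solution curves;
* (ii) (1) has exactly five positive solutions for all large $\lambda$;
* (iii) $\int_a^cf>0$ and $\int_c^ef>0$.

So the hypothesis (3) of Conjecture 1.2 is necessary as well as sufficient.

*Proof.* The first part is Theorem 2 with $N=5$, $\kappa=1$ and $(r_1,\dots,r_5)=(a,b,c,d,e)$: the index $k=1$ is admissible iff $F(c)>F(a)$, and $k=2$ iff $F(e)>\max\{F(a),F(c)\}$. There are three curves iff both indices are admissible. This means $F(a)<F(c)$ and $F(e)>\max\{F(a),F(c)\}=F(c)$, which is (iii). For large $\lambda$ the number of solutions is $1+2\cdot\#\{\text{admissible }k\}$, which equals $5$ iff both are admissible. $\blacksquare$
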